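# Logarithmic derivatives at infinity and automorphism groups of affine varieties without $\mathbb G_a$-actions

## 1. The operator $\Phi D\Phi^{-1}$ at a point at infinity

Throughout, $\Bbbk$ is an algebraically closed field of characteristic $0$, $A$ is a finitely generated commutative reduced $\Bbbk$-algebra, $X=\operatorname{Spec}A$, and $\otimes$ without subscript is over $\Bbbk$. The letter $C$ always denotes a smooth irreducible affine curve, and $\overline C\supset C$ its smooth completion. The points of the finite nonempty set $\overline C\setminus C$ are called *punctures*.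

**Definition (family).** A *family over $C$* is a $\Bbbk[C]$-algebra automorphism $\Phi$ of $A\otimes\Bbbk[C]$. Reducing modulo the maximal ideal of a point $c\in C$ gives its value $\Phi_c\in\operatorname{Aut}(A)$.

So a family is an algebraic curve of automorphisms. It usually does not extend over a puncture, and we want to measure how it degenerates there. Fix a puncture $p$ and a local parameter $\tau$ at $p$, and put
$$R=\Bbbk[[\tau]],\qquad K=\Bbbk((\tau))\supset\Bbbk(C),\qquad A_R=A\otimes R,\qquad A_K=A\otimes K .$$
Then $A_R/\tau A_R=A$ and $A_K=\bigcup_s\tau^{-s}A_R$. Extend $\Phi$ to a $K$-algebra automorphism of $A_K=(A\otimes\Bbbk[C])\otimes_{\Bbbk[C]}K$. Let $D=\operatorname{id}_A\otimes\,\tau\frac{d}{d\tau}$. The object on which everything turns is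
$$E:=\Phi D\Phi^{-1},\qquad \delta:=E-D. \tag{1.1}$$

For $f\in K$ and $b\in A_K$ we compute $E(fb)=\Phi D(f\,\Phi^{-1}b)=\tau f'\,b+fE(b)$, where $f'=df/d\tau$. Also $E$ is a $\Bbbk$-derivation of $A_K$, being conjugate to one by an algebra automorphism. Subtracting $D$, which satisfies the same rule, we see that $\delta$ is a *$K$-linear* derivation of $A_K$. In particular
$$E\,\tau^q=\tau^q(E+q)\qquad(q\in\mathbb Z). \tag{1.2}$$

*Expansion of $\delta$.* Let $a_1,\dots,a_N$ generate $A$. There is a finite-dimensional $F\subset K$ with $\delta(a_i)\in A\otimes F$ for all $i$. By the Leibniz rule $\delta(A)\subset A\otimes F$, because $A\otimes F$ is stable under multiplication by $A$. Expanding in a basis $(f_j)$ of $F$ gives $\delta=\sum_j\partial_j\otimes f_j$, and comparing coefficients in the Leibniz rule shows $\partial_j\in\operatorname{Der}(A)$. Expanding the finitely many $f_j$ in powers of $\tau$,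
$$\delta=\sum_{i\ge-m}\tau^i\delta_i,\qquad \delta_i\in\operatorname{Der}(A). \tag{1.3}$$
We say that *$\delta$ has no pole* if one can take $m\le 0$.

*Global form.* Let $\Omega(C)$ be the module of regular differentials on $C$, let $d$ also denote $\operatorname{id}_A\otimes d:A\otimes\Bbbk[C]\to A\otimes\Omega(C)$, and let $\Phi$ act on $A\otimes\Omega(C)$ by $\Phi(b\eta)=\Phi(b)\eta$. Put $\omega_\Phi=\Phi d\Phi^{-1}-d$. As above, $\omega_\Phi$ is $\Bbbk[C]$-linear and satisfies the Leibniz rule, and the same finiteness argument gives
$$\omega_\Phi=\sum_j\partial_j\otimes\omega_j\ \text{ (finite sum)},\quad\partial_j\in\operatorname{Der}(A),\ \omega_j\in\Omega(C);\qquad \omega_\Phi=\delta\,\frac{d\tau}{\tau}\ \text{ at }p. \tag{1.4}$$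
The last equality holds because $df=(\tau f')\frac{d\tau}\tau$, so $d=D\cdot\frac{d\tau}{\tau}$, and $\Phi$ is $K$-linear. Thus "$\delta$ has no pole" means that $\omega_\Phi$ has at most a simple pole at $p$, and then $\delta_0$ is its residue. For $a\in A$ we have $da=0$, so $\omega_\Phi(a)=\Phi d\Phi^{-1}(a)$.

Two kinds of derivations will appear as leading coefficients.

**Definition.** A derivation $\partial\in\operatorname{Der}(A)$ is *locally nilpotent* if for each $a\in A$ there is $j$ with $\partial^ja=0$; the set of these is $\operatorname{LND}(A)$. A derivation $\sigma\in\operatorname{Der}(A)$ is *integral* if $A=\bigoplus_{d\in\mathbb Z}\ker(\sigma-d)$.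

On $\Bbbk[x]$ the derivation $\frac{d}{dx}$ is locally nilpotent, $x\frac d{dx}$ is integral, and $\frac12x\frac d{dx}$ is neither. Recall that $\partial\mapsto\exp(t\partial)$ is a bijection between $\operatorname{LND}(A)$ and $\mathbb G_a$-actions on $X$. Likewise $\mathbb G_m$-actions correspond to $\mathbb Z$-gradings of $A$, hence to integral derivations: $A_d=\ker(\sigma-d)$ satisfies $A_dA_e\subset A_{d+e}$ by Leibniz.

**Example 1.1.** Let $\partial\in\operatorname{LND}(A)$, $C=\mathbb A^1$ with coordinate $t$, $\Phi=\exp(t\partial)$. Then $d\Phi^{-1}(a)=-\partial\exp(-t\partial)(a)\,dt$, so $\omega_\Phi=-\partial\,dt$. At the puncture $t=\infty$ take $\tau=1/t$. Then $dt=-\tau^{-1}\frac{d\tau}{\tau}$ and $\delta=\tau^{-1}\partial$: a pole, with locally nilpotent leading coefficient.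

**Example 1.2.** Let $\sigma$ be integral, $C=\mathbb A^1\setminus\{0\}$, and $\Phi(a)=t^da$ for $a\in A_d$. Then $d\Phi^{-1}(a)=-d\,t^{-d-1}a\,dt$, so $\omega_\Phi=-\sigma\frac{dt}{t}$. There are two punctures: $\delta=-\sigma$ at $0$ and $\delta=\sigma$ at $\infty$. No poles of $\delta$ occur, the residues are integral derivations, and they sum to $0$.

We shall see that these examples are typical: for an arbitrary family, a pole of $\delta$ produces a $\mathbb G_a$-action, and in the absence of a pole the residue produces a (possibly trivial) $\mathbb G_m$-action.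

## 2. Varieties with $\operatorname{LND}(A)=\{0\}$

Here is what the operator $\delta$ is for. Suppose $X$ admits no nontrivial $\mathbb G_a$-action. How large can the identity component of $\operatorname{Aut}(X)$ be? It may contain a torus; can it contain anything else?

We recall the terms. Identify $\operatorname{Aut}(X)$ with $\operatorname{Aut}(A)$ via $g\mapsto(g^*)^{-1}$. Choose generators $a_1,\dots,a_N$ of $A$ and exhaust $A$ by finite-dimensional subspaces $V_1\subset V_2\subset\cdots$. Then
$$G_i=\{g\in\operatorname{Aut}(A): g(a_k),\,g^{-1}(a_k)\in V_i\ \text{ for all }k\}$$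
is an affine algebraic set: $g$ is recorded by the tuple $(g(a_k),g^{-1}(a_k))_k\in V_i^{2N}$. The conditions that the two halves respect the relations of $A$ and define mutually inverse maps are polynomial. This makes $\operatorname{Aut}(X)=\bigcup G_i$ an *ind-group*. A subset is closed if and only if its intersection with each $G_i$ is closed, and a morphism from a variety $Z$ is a map which lands in some $G_i$ and is a morphism there. A morphism $Z\to\operatorname{Aut}(X)$ is the same as a *family over $Z$*, a $Z$-automorphism of $X\times Z$ (Furter–Kraft, *On the geometry of automorphism groups of affine varieties*). For $Z=C$ this is the notion of Section 1. An *algebraic subgroup* is a subgroup which is a closed algebraic subset of some $G_i$. Its action on $A$ is locally finite and rational.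

There are two usual definitions of the neutral component $\operatorname{Aut}^0(X)$: the set of automorphisms lying in an irreducible algebraic family through $\mathrm{id}$, or the connected component of $\mathrm{id}$ in the ind-topology. We treat both.

**Theorem 2.1.** Let $X$ be irreducible, $n=\dim X$, $\operatorname{LND}(A)=\{0\}$. Then $\operatorname{Aut}^0(X)$ is an algebraic torus of rank $\le n$.

This answers affirmatively, in every dimension, a conjecture stated in "FLEXIBILITY OF TORIC AFFINE VARIETIES II" for $n\ge2$; the case $n=2$ is reported there to hold (Perepechko–Zaidenberg, unpublished). The hypothesis $n\ge2$ is not used for Theorem 2.1.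

**The case $X=\mathbb G_m^n$ by hand.** Let $A=\Bbbk[x_1^{\pm1},\dots,x_n^{\pm1}]$. If $\partial\in\operatorname{LND}(A)$, then $\exp(t\partial)(x_i)$ is a unit of $A[t]$; since $A$ is a domain it lies in $A$, so $\partial x_i=0$. Hence $\operatorname{LND}(A)=\{0\}$. Let $\Phi$ be a family over $C$ with $\Phi_{c_0}=\mathrm{id}$. Each $\Phi(x_i)$ is a unit of $\Bbbk[C][x_1^{\pm1},\dots,x_n^{\pm1}]$, hence of the form $f_i x^{m_i}$ with $f_i\in\Bbbk[C]^*$ and $m_i\in\mathbb Z^n$. At $c_0$ the value is $x_i$, so $\Phi(x_i)=f_ix_i$, and all $\Phi_c$ lie in the torus acting by scaling. The logarithmic derivative is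
$$\omega_\Phi=-\sum_i\frac{df_i}{f_i}\otimes x_i\frac{\partial}{\partial x_i}.$$
It has simple poles, its residue at $p$ is $-\sum_i\operatorname{ord}_p(f_i)\,x_i\frac{\partial}{\partial x_i}$, an integral derivation, and the residues sum to $0$ since $\deg\operatorname{div}f_i=0$. The general proof runs this computation backwards: from residues to the functions $f_i$.

**The case $X=\mathbb A^1$.** Here $\operatorname{Aut}(X)=\{x\mapsto ax+b\}$ contains $\mathbb G_a$ and is not a torus, so the hypothesis cannot be dropped.

## 3. What interior velocities do not see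

A sensible first plan is structural. A connected linear algebraic group containing no copy of $\mathbb G_a$ is a torus: it has trivial unipotent radical, and a reductive group without root subgroups is a torus. So one would like to show that $\operatorname{Aut}^0(X)$ is algebraic, or at least that it is swept out by algebraic subgroups. The plan stops at once: $\operatorname{Aut}^0(X)$ is a priori only an ind-group, and members of an algebraic *family* need not lie in any algebraic *subgroup*.

**Example 3.1.** Let $A=\Bbbk[x,y]$, $\partial_1=y^2\frac{\partial}{\partial x}$, $\partial_2=x^2\frac\partial{\partial y}$, and $\Phi_t=\exp(t\partial_1)\exp(t\partial_2)$, a family over $\mathbb A^1$ with $\Phi_0=\mathrm{id}$. Then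
$$\Phi_t(x)=x+ty^2,\qquad\Phi_t(y)=y+t(x+ty^2)^2 .$$
Fix $t\neq0$ and let $d_j,e_j$ be the degrees of $\Phi_t^j(x),\Phi_t^j(y)$. From $\Phi_t^{j+1}(x)=\Phi_t^j(x)+t\,\Phi_t^j(y)^2$ and $\Phi_t^{j+1}(y)=\Phi_t^j(y)+t\,\Phi_t^{j+1}(x)^2$ one gets inductively $e_j\ge d_j$, $d_{j+1}=2e_j$, $e_{j+1}=4e_j$. So $e_j=4^j$, the vectors $\Phi_t^j(y)$ span an infinite-dimensional space, and $\Phi_t$ lies in no algebraic subgroup.

The next attempt is infinitesimal: take the velocity of the family at an interior point and integrate it to a one-parameter group. In Example 3.1 the velocity at $t=0$ is $\partial=\partial_1+\partial_2$. It maps a nonconstant homogeneous polynomial with nonnegative rational coefficients, not all zero, to a nonzero polynomial of the same kind, of degree one higher. So the elements $\partial^jx$ have degrees $j+1$, and $\partial$ is not even locally finite; it integrates to nothing algebraic. One may object that this $A$ has many locally nilpotent derivations. But $\operatorname{LND}(A)=\{0\}$ puts no local finiteness on $\operatorname{Der}(A)$. On $\Bbbk[x,x^{-1}]$ the derivation $\partial=x^2\frac{d}{dx}$ satisfies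 $\partial^jx=j!\,x^{j+1}$. Nothing in the vector field alone says whether it is the velocity of a family.

Now look at Example 3.1 from infinity. With $\alpha=\exp(t\partial_1)$ and Example 1.1,
$$\Phi d\Phi^{-1}=\alpha(d-\partial_2\,dt)\alpha^{-1}=d-\partial_1dt-\alpha\partial_2\alpha^{-1}dt .$$
Here $\alpha\partial_2\alpha^{-1}(x)=\alpha\partial_2(x-ty^2)=-2ty(x+ty^2)^2$ and $\alpha\partial_2\alpha^{-1}(y)=(x+ty^2)^2$. The highest power of $t$ in $\omega_\Phi=-(\partial_1+\alpha\partial_2\alpha^{-1})dt$ is $t^3$, with coefficient $2y^5\frac{\partial}{\partial x}$. With $\tau=1/t$ this reads $\delta_{-4}=-2y^5\frac{\partial}{\partial x}$. The *leading coefficient at the puncture* is locally nilpotent although the interior velocity at $t=0$ is not even locally finite.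

The reason is a comparison of two lattices in $A_K$. On the one hand there is $A_R$, from which $\delta_i$ is read off. On the other hand there are the submodules $\Phi(V\otimes\tau^{-r}R)$, on which $E$ is just a copy of the harmless operator $D$. The next section exploits this.

## 4. Leading coefficients at a puncture

**Lemma 4.1.** Every $a\in A_K$ lies in a finitely generated $R$-submodule $L\subset A_K$ with $E(L)\subset L$, of the form $L=\Phi(V\otimes\tau^{-r}R)$ with $V\subset A$ finite-dimensional.

*Proof.* Choose $V$ and $r$ with $\Phi^{-1}(a)\in V\otimes\tau^{-r}R$. The operator $D$ preserves $V\otimes\tau^{-r}R$, so $E=\Phi D\Phi^{-1}$ preserves its image. This image is a finitely generated $R$-module because $\Phi$ is $R$-linear. $\square$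

Being finitely generated, such an $L$ is contained in $\tau^{-s}A_R$ for some $s\ge0$.

**Lemma 4.2.** If $\delta=\sum_{i\ge-m}\tau^i\delta_i$ with $m\ge1$, then $\delta_{-m}$ is locally nilpotent.

*Proof.* **Step 1: realize $\delta_{-m}$ as a reduction of $\tau^mE$.** We have $\tau^mE=\tau^mD+\tau^m\delta$. Here $\tau^mD$ maps $A_R$ into $\tau A_R$, and $\tau^m\delta=\sum_{i\ge0}\tau^i\delta_{i-m}$ preserves $A_R$. By (1.2), $\tau^mE$ also preserves $\tau A_R$. So it induces an operator on $A_R/\tau A_R=A$, and this operator is $\delta_{-m}$.

**Step 2: bound the iterates using the other lattice.** Let $a\in A$, take $L\ni a$ as in Lemma 4.1 and $s\geq 0$ with $L\subset\tau^{-s}A_R$. Moving powers of $\tau$ to the left by (1.2), induction on $j$ gives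
$$(\tau^mE)^j=\tau^{mj}\,(E+(j-1)m)\cdots(E+m)\,E .$$
All factors $E+im$ preserve $L$. Hence $(\tau^mE)^ja\in\tau^{mj}L\subset\tau^{mj-s}A_R$. For $mj>s$ this lies in $\tau A_R$, and reducing modulo $\tau$ gives $\delta_{-m}^j(a)=0$. $\square$

For the simple-pole case we need an elementary fact. Call an operator on a vector space of any dimension *diagonalizable* if the space is spanned by eigenvectors. *Diagonalizability passes to invariant subspaces and quotients, without new eigenvalues.* For quotients this is clear. For an invariant subspace $W$, let $v=\sum v_d\in W$ be a finite sum of eigenvectors with distinct eigenvalues. Each $v_d$ is a polynomial in the operator applied to $v$ (Lagrange interpolation), so $v_d\in W$.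

**Lemma 4.3.** If $\delta=\sum_{i\ge0}\tau^i\delta_i$, then $\delta_0$ is an integral derivation.

*Proof.* **Step 1: realize $\delta_0$ as a reduction of $E$.** Now $E=D+\delta$ preserves $A_R$, and by (1.2) also $\tau A_R$. Since $D(A_R)\subset\tau A_R$, it induces $\delta_0$ on $A_R/\tau A_R=A$.

**Step 2: place $a$ in a finite-dimensional $\delta_0$-stable space.** Let $a\in A$, $L=\Phi(L')\ni a$ with $L'=V\otimes\tau^{-r}R$ as in Lemma 4.1, and $L\subset\tau^{-s}A_R$ with $s\ge0$. Put $N=L\cap A_R$. It is $E$-stable, contains $a$, and is finitely generated since $R$ is Noetherian. Moreover $\tau^sL\subset N$. Let $U$ be the image of $N$ in $A_R/\tau A_R=A$. Then $a\in U$ and $U$ is $\delta_0$-stable. As $\tau N$ maps to $0$, $U$ is a quotient of $N/\tau N$, so it is finite-dimensional, and $\delta_0|_U$ comes from $E$ on $N/\tau N$.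

**Step 3: compare with $D$.** From $\tau^sL\subset N$ we get $\tau^{s+1}L\subset\tau N$. So $N/\tau N$ is a quotient of $N/\tau^{s+1}L$, which is a subspace of $L/\tau^{s+1}L$; all these subspaces are $E$-stable by (1.2). Via $\Phi$, the operator $E$ on $L/\tau^{s+1}L$ corresponds to $D$ on
$$L'/\tau^{s+1}L'=\bigoplus_{i=-r}^{-r+s}V\tau^i,$$
where $D$ acts on $V\tau^i$ as multiplication by the integer $i$. By the elementary fact, $\delta_0|_U$ is diagonalizable with integer eigenvalues. So $a$ is a sum of eigenvectors of $\delta_0$ with integer eigenvalues. As $a\in A$ was arbitrary, $\delta_0$ is integral. $\square$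

## 5. The sum of the residues

Suppose $\delta$ has no pole at any puncture. Write $\lambda_p:=\delta_0\in\operatorname{Der}(A)$ for the residue at $p$; by Lemma 4.3 it is integral. For $a\in A$ write $\omega_\Phi(a)=\sum_je_j\otimes\omega_j$ with $e_j\in A$ linearly independent and $\omega_j\in\Omega(C)$. The forms $\omega_j$ are regular on $C$, and by (1.4) $\sum_j e_j\operatorname{res}_p\omega_j=\lambda_p(a)$ at each puncture. The residue theorem on $\overline C$ applied to each $\omega_j$ gives
$$\sum_{p\in\overline C\setminus C}\lambda_p=0. \tag{5.1}$$

If $\operatorname{LND}(A)=\{0\}$, Lemma 4.2 excludes poles of $\delta$, so every family carries integral derivations $\lambda_p$ with sum zero. To reconstruct the family from them we need to diagonalize all $\lambda_p$ at once.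

## 6. Integral derivations commute

**Lemma 6.1.** Let $\mathfrak h\subset\operatorname{Der}(A)$ be a Lie subalgebra containing no nonzero locally nilpotent derivation. Then any two integral derivations in $\mathfrak h$ commute. Hence the set of integral derivations in $\mathfrak h$ is an additive subgroup.

*Proof.* Let $\sigma,\partial\in\mathfrak h$ be integral, and grade $A=\bigoplus A_d$ by $A_d=\ker(\sigma-d)$.

**Step 1: split $\partial$ into homogeneous parts inside $\mathfrak h$.** For $a\in A_d$ let $\partial_e(a)$ be the component of $\partial(a)$ in $A_{d+e}$. Each $\partial_e$ is a derivation, as one sees by taking components in the Leibniz rule. Since $A$ is generated by finitely many homogeneous elements and a derivation is determined on generators, only finitely many $\partial_e$ are nonzero, and $\partial=\sum_e\partial_e$. On $A_d$ we have $[\sigma,\partial_e]=(d+e)\partial_e-\partial_ed=e\partial_e$. So the $\partial_e$ are eigenvectors of $\operatorname{ad}\sigma$ with distinct eigenvalues, and each is a polynomial in $\operatorname{ad}\sigma$ applied to $\partial$. Hence $\partial_e\in\mathfrak h$.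

**Step 2: show that only $e=0$ occurs.** Let $\partial\ne0$, let $e$ be maximal with $\partial_e\ne0$, and suppose $e>0$. For $a\in A_d$ the component of $\partial^ja$ in degree $d+je$ is $\partial_e^ja$. As $\partial$ is diagonalizable, the elements $\partial^ja$ $(j\ge0)$ span a finite-dimensional space, so the degrees occurring in them are bounded and $\partial_e^ja=0$ for $j\gg0$. Thus $\partial_e\in\mathfrak h$ is nonzero and locally nilpotent, a contradiction. In the same way the minimal $e$ with $\partial_e\neq0$ is not negative. So $\partial=\partial_0$, which commutes with $\sigma$.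

**Step 3: deduce the group property.** Since $\partial$ preserves each $A_d$, its restriction to $A_d$ is diagonalizable. So $\sigma$ and $\partial$ have a common eigenbasis with integer eigenvalues, and $\sigma\pm\partial\in\mathfrak h$ is integral. $\square$

The hypothesis matters: on $\Bbbk[x,y]$ the integral derivations $x\frac{\partial}{\partial x}$ and $(x+y)\frac{\partial}{\partial x}$ have bracket $[x\frac\partial{\partial x},(x+y)\frac\partial{\partial x}]=-y\frac{\partial}{\partial x}\ne0$. (The second is integral since it is $u\frac{\partial}{\partial u}$ in the coordinates $u=x+y$, $y$.)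

## 7. The torus attached to a group of commuting integral derivations

Let $X_1,\dots,X_l$ be the irreducible components of $X$.

**Lemma 7.1.** Let $S\subset\operatorname{Der}(A)$ be an additive group of pairwise commuting integral derivations. Then $S$ is free abelian of finite rank $\le\sum_j\dim X_j$. For $\chi\in\operatorname{Hom}(S,\mathbb Z)$ put $A_\chi=\{a:\sigma a=\chi(\sigma)a\ \forall\sigma\in S\}$, and let $M$ be the subgroup generated by the weights $\{\chi:A_\chi\ne0\}$. Then $A=\bigoplus_{\chi\in M}A_\chi$ is a grading. The torus $T_S:=\operatorname{Hom}(M,\Bbbk^*)$, acting by $t\cdot a=t(\chi)a$ for $a\in A_\chi$, is a closed algebraic subgroup of $\operatorname{Aut}(A)$ isomorphic to $\mathbb G_m^{\operatorname{rk}S}$.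

For $A=\Bbbk[x^{\pm1}]$ and $S=\mathbb Z\cdot2x\frac d{dx}$, the weights are the even integers under $\operatorname{Hom}(S,\mathbb Z)=\mathbb Z$. So $M=2\mathbb Z$, and $T_S$ is the full scaling torus acting faithfully. This is why $M$ and not $\operatorname{Hom}(S,\mathbb Z)$ appears.

*Proof.* **Step 1: bound the rank when $A$ is a domain.** Let $\sigma_1,\dots,\sigma_r\in S$ be $\mathbb Z$-independent and $A=\bigoplus_{w\in\mathbb Z^r}A_w$ the joint eigenspace decomposition. The $w$ with $A_w\ne0$ span $\mathbb Q^r$; otherwise some nonzero $c\in\mathbb Z^r$ is orthogonal to all of them, and $\sum c_i\sigma_i=0$. Choose nonzero $b_i\in A_{w_i}$ with $w_1,\dots,w_r$ linearly independent. The monomials in the $b_i$ are nonzero, since $A$ is a domain, and have pairwise distinct weights $\sum m_iw_i$, so they are linearly independent. Thus $b_1,\dots,b_r$ are algebraically independent and $r\le\dim X$.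

**Step 2: bound the rank in general.** Let $P_1,\dots,P_l$ be the minimal primes of $A$. They are stable under every derivation $\partial$ (Seidenberg); for our reduced $A$ this is quickly seen. Choose $s\in\bigcap_{i\ne j}P_i$ with $s\notin P_j$. Then $P_j=\{a:sa=0\}$, because $sa=0$ forces $a\in P_j$, and $a\in P_j$ forces $sa\in\bigcap_iP_i=0$. For $a\in P_j$, multiply $0=\partial(sa)=s\,\partial a+a\,\partial s$ by $s$ to get $s^2\partial a=0$, so $\partial a\in P_j$. Hence $S$ acts on each $A/P_j$ by commuting integral derivations, and by Step 1 the image of $S$ in $\operatorname{Der}(A/P_j)$ has rank $\le\dim X_j$. The map $S\to\prod_j\operatorname{Der}(A/P_j)$ is injective: an element of the kernel maps $A$ into $\bigcap_jP_j=0$. So $\operatorname{rk}S\le\sum_j\dim X_j$.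

**Step 3: decompose $A$ under all of $S$.** Let $\sigma_1,\dots,\sigma_r$ be a maximal independent system in $S$ and $A=\bigoplus_wA_w$ as in Step 1. Each $\sigma\in S$ has a nonzero multiple in $\sum\mathbb Z\sigma_i$, so it acts on each nonzero $A_w$ by a scalar, which is an integer because $\sigma$ is integral. The scalar depends additively on $\sigma$. Thus $A_w=A_\chi$ for a $\chi\in\operatorname{Hom}(S,\mathbb Z)$, and $A=\bigoplus_\chi A_\chi$; this is a grading by the Leibniz rule.

**Step 4: compare $S$ and $M$.** Choose nonzero homogeneous generators $a_1,\dots,a_N$ of $A$, of weights $\chi_1,\dots,\chi_N$. The map $S\to\mathbb Z^N$, $\sigma\mapsto(\chi_i(\sigma))_i$, is injective, since $\sigma$ is determined by the $\sigma(a_i)$. So $S$ is free of finite rank. Every weight is the weight of a monomial in the $a_i$, so the $\chi_i$ generate $M$. Finally $M\subset\operatorname{Hom}(S,\mathbb Z)$ gives $\operatorname{rk}M\le\operatorname{rk}S$, and the injection $S\to\operatorname{Hom}(M,\mathbb Z)$, $\sigma\mapsto(\chi\mapsto\chi(\sigma))$, gives $\operatorname{rk}S\le\operatorname{rk}M$. So $M$ is free of rank $\operatorname{rk}S$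 and $T_S\cong\mathbb G_m^{\operatorname{rk}S}$.

**Step 5: see that $T_S$ is closed in $\operatorname{Aut}(A)$.** As the $\chi_i$ generate $M$, the restriction map of coordinate rings $\Bbbk[\mathbb Z^N]\to\Bbbk[M]$ is surjective. So the homomorphism $T_S\to\mathbb G_m^N$, $t\mapsto(t(\chi_i))_i$, is a closed embedding. Moreover $T_S$ is the set of $g\in\operatorname{Aut}(A)$ with $g(a_i)=c_ia_i$ for all $i$ and $(c_i)\in\operatorname{im}(T_S)$. In the coordinates $(g(a_i),g^{-1}(a_i))$ of Section 2 these $g$ are the points $(c_ia_i,c_i^{-1}a_i)$ with $(c_i)$ in a closed subset of $\mathbb G_m^N$. This is a closed condition, and it identifies $T_S$ with a closed algebraic subset. $\square$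

## 8. From residues of degree zero to the torus

We use the following several times. *If $W\subset V$ are vector spaces and $b\in V\otimes\Bbbk[C]$ has all values $b(c)$ in $W$, then $b\in W\otimes\Bbbk[C]$.* Extend a basis of $W$ to one of $V$; the coefficients of $b$ at the additional basis vectors vanish at all points of $C$, hence are $0$. The same holds with $\Omega(C)$ in place of $\Bbbk[C]$ and values on all tangent vectors.

**Proposition 8.1.** Let $\Phi$ be a family over $C$ with $\Phi_{c_0}=\mathrm{id}$, and let $S$ be as in Lemma 7.1. Assume

1. $\Phi_cS\Phi_c^{-1}\subset S$ for all $c\in C$;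
2. at every puncture $p$, $\delta$ has no pole and $\lambda_p\in S$.

Then $\Phi_c\in T_S$ for all $c\in C$.

*Proof.* **Step 1: show that $\Phi$ commutes with $S$, so that it preserves the weight spaces.** Let $\sigma\in S$ and $s_c=\Phi_c\sigma\Phi_c^{-1}\in S$. Let $a_i$ be nonzero homogeneous generators of $A$, of weights $\chi_i$. The element $\Phi\sigma\Phi^{-1}(a_i)\in A\otimes\Bbbk[C]$ has value $s_c(a_i)=\chi_i(s_c)a_i\in\Bbbk a_i$ at every $c$. Hence it equals $a_i\otimes h_i$ with $h_i\in\Bbbk[C]$ and $h_i(c)\in\mathbb Z$ for all $c$. A nonconstant regular function on $C$ takes all but finitely many values in $\Bbbk$, while $\Bbbk\setminus\mathbb Z$ is infinite. So $h_i$ is constant and $s_c(a_i)=s_{c_0}(a_i)=\sigma(a_i)$. This holds for all generators, so $s_c=\sigma$ for all $c$, that is, $\Phi\sigma=\sigma\Phi$. Since $A_\chi\otimes\Bbbk[C]$ is the joint $\chi$-eigenspace of $S$ in $A\otimes\Bbbk[C]$, we get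
$$\Phi(A_\chi\otimes\Bbbk[C])=A_\chi\otimes\Bbbk[C].$$

**Step 2: compute the order of $\Phi(a)$ at each puncture.** Let $0\ne a\in A_\chi$ and let $p$ be a puncture. Write $b=\Phi(a)=\sum_{i\ge q}\tau^ib_i$ with $b_i\in A_\chi$ and $b_q\ne0$. Since $D(a)=0$, we have $E(b)=\Phi D\Phi^{-1}\Phi(a)=0$. On the other hand $E=D+\lambda_p+\sum_{i\ge1}\tau^i\delta_i$, so the coefficient of $\tau^q$ in $E(b)$ is $qb_q+\lambda_p(b_q)=(q+\chi(\lambda_p))b_q$. Therefore
$$q=-\chi(\lambda_p).$$

**Step 3: show that each $\Phi(a)$ is $a$ times one function.** For $\chi\in M$ put $\Delta_\chi=\sum_p\chi(\lambda_p)\,p$, a divisor on $\overline C$ depending additively on $\chi$. By (5.1), $\deg\Delta_\chi=\chi(\sum_p\lambda_p)=0$. Let $0\ne a\in A_\chi$ and write $\Phi(a)=\sum_je_j\otimes f_j$ with $e_j\in A_\chi$ linearly independent and $f_j\in\Bbbk[C]\setminus\{0\}$. By Step 2, $\operatorname{ord}_pf_j\ge-\chi(\lambda_p)$ at all punctures. As $f_j$ is regular on $C$, the divisor $\operatorname{div}f_j+\Delta_\chi$ is effective. It has degree $0$, so it is $0$: $\operatorname{div}f_j=-\Delta_\chi$. Two functions with the same divisor are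 proportional, so all $f_j$ are multiples of a single function. It has no zero on $C$, so we may take the multiple $f_\chi$ with $f_\chi(c_0)=1$. Then $\Phi(a)=b\otimes f_\chi$ with $b\in A_\chi$, and evaluating at $c_0$ gives $b=a$. The function $f_\chi$ is determined by $\operatorname{div}f_\chi=-\Delta_\chi$ and $f_\chi(c_0)=1$, so it does not depend on $a$:
$$\Phi_c(a)=f_\chi(c)\,a\qquad(a\in A_\chi,\ c\in C).$$

**Step 4: assemble the scalars into a point of $T_S$.** The set of $\chi\in M$ with $\Delta_\chi$ principal is a subgroup. By Step 3 it contains all weights, so it equals $M$. Define $f_\chi$ for all $\chi\in M$ by $\operatorname{div}f_\chi=-\Delta_\chi$, $f_\chi(c_0)=1$. By uniqueness $f_{\chi+\chi'}=f_\chi f_{\chi'}$. As $f_\chi$ is invertible on $C$, $\chi\mapsto f_\chi(c)$ is an element of $\operatorname{Hom}(M,\Bbbk^*)=T_S$, and by Step 3 it acts as $\Phi_c$. $\square$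

The values $f_\chi(c)$ are regular in $c$, so $\Phi$ is in fact a morphism $C\to T_S$.

## 9. Proof of Theorem 2.1

Let $X$ be irreducible with $\operatorname{LND}(A)=\{0\}$, and let $S$ be the set of all integral derivations of $A$. By Lemma 6.1 with $\mathfrak h=\operatorname{Der}(A)$, $S$ is a group of commuting integral derivations. By Lemma 7.1, $T:=T_S$ is a torus of rank $\le n$, closed in $\operatorname{Aut}(X)$.

**Step 1: every irreducible family through $\mathrm{id}$ lies in $T$.** Let $Z$ be an irreducible variety and $\varphi:Z\to\operatorname{Aut}(X)$ a family with $\varphi_{z_0}=\mathrm{id}$. Let $z\in Z$, $z\ne z_0$. There is an irreducible curve in $Z$ through $z_0$ and $z$ (Mumford, *Abelian Varieties*, §6, Lemma). Normalize it and, if necessary, remove finitely many points not lying over $z_0,z$, so as to make it affine. This gives a smooth irreducible affine curve $C$ and a family $\Phi$ over $C$ with $\mathrm{id}$ and $\varphi_z$ among its values. By Lemma 4.2 a pole of $\delta$ would have a nonzero locally nilpotent leading coefficient, so $\delta$ has no pole at any puncture. By Lemma 4.3, $\lambda_p\in S$.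 Conjugation by an automorphism maps integral derivations to integral derivations, so $\Phi_cS\Phi_c^{-1}=S$. Proposition 8.1 gives $\Phi_c\in T$ for all $c$; in particular $\varphi_z\in T$.

**Step 2: the definition by families.** Conversely, $T$ is itself an irreducible family through $\mathrm{id}$. So if $\operatorname{Aut}^0(X)$ is the set of automorphisms lying in an irreducible family through $\mathrm{id}$, then $\operatorname{Aut}^0(X)=T$.

**Step 3: the definition by the ind-topology.** Let $\operatorname{Aut}(X)=\bigcup_iG_i$ be an ind-filtration by closed algebraic subsets. If $Y$ is an irreducible component of $G_i$ and $g\in Y$, then $g^{-1}Y$ is an irreducible family through $\mathrm{id}$, so $Y\subset gT$ by Step 1. Thus $G_i$ lies in a finite union of cosets of $T$. Cosets are closed, since left translations are homeomorphisms, and pairwise disjoint. So $T\cap G_i$ is closed in $G_i$, and its complement in $G_i$ is a finite union of closed sets. Hence $T\cap G_i$ is open and closed in $G_i$ for every $i$, and $T$ is open and closed in $\operatorname{Aut}(X)$. It is connected and contains $\mathrm{id}$, so it is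 the connected component of $\mathrm{id}$.

With either definition $\operatorname{Aut}^0(X)=T\cong\mathbb G_m^k$ with $k\le n$. $\blacksquare$

## 10. Curve-connected subgroups and reducible varieties

Now $X=\operatorname{Spec}A$ is reduced and possibly reducible. The argument above used all of $\operatorname{Der}(A)$, but a given subgroup only sees the derivations that occur as its velocities.

**Definition.** A subgroup $H\subset\operatorname{Aut}(A)$ is *curve-connected* if each $h\in H$ is joined to $\mathrm{id}$ by a family over some $C$ with all values in $H$. For a family $\Phi$ and $v\in T_cC$ put $\omega_\Phi(v)=\sum_j\omega_j(v)\partial_j\in\operatorname{Der}(A)$, in the notation of (1.4). Let $\mathfrak h\subset\operatorname{Der}(A)$ be the $\Bbbk$-span of all $\omega_\Phi(v)$, over all families $\Phi$ with values in $H$.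

For instance, if $H=\{\exp(t\partial)\}$ with $\partial\in\operatorname{LND}(A)$, then Example 1.1 shows $\partial\in\mathfrak h$.

**Theorem 10.1.** Let $H\subset\operatorname{Aut}(X)$ be a curve-connected subgroup. Then $H$ is an algebraic torus if and only if $\mathfrak h$ contains no nonzero locally nilpotent derivation. In that case $\operatorname{rk}H\le\sum_j\dim X_j$. In particular, for every reduced affine $X$, $\operatorname{Aut}^0(X)$ is an algebraic torus if and only if $\operatorname{LND}(A)=\{0\}$.

*Proof.* **Step 1: $H$ normalizes $\mathfrak h$.** If $\Phi$ is a family in $H$ and $h\in H$, then $h\Phi$ is a family in $H$. Since $h$ commutes with $d$,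
$$\omega_{h\Phi}=h\,\Phi d\Phi^{-1}h^{-1}-d=h\,\omega_\Phi h^{-1}.$$
So $h\mathfrak hh^{-1}\subset\mathfrak h$, and equality follows by using $h^{-1}$ as well.

**Step 2: $\mathfrak h$ is a Lie algebra, so that Lemma 6.1 applies.** By bilinearity it suffices to show $[\omega_\Phi(v),\zeta]\in\mathfrak h$ for a family $\Phi$ in $H$, $v\in T_cC$ and $\zeta\in\mathfrak h$. Put $\eta=\Phi_c^{-1}\zeta\Phi_c\in\mathfrak h$ and $\Xi=\Phi\eta\Phi^{-1}$. This is a $\Bbbk[C]$-linear derivation of $A\otimes\Bbbk[C]$, so by the finiteness argument of Section 1 it lies in $\operatorname{Der}(A)\otimes\Bbbk[C]$, and $\Xi_c=\zeta$. All values $\Xi_{c'}=\Phi_{c'}\eta\Phi_{c'}^{-1}$ lie in $\mathfrak h$ by Step 1, so $\Xi\in\mathfrak h\otimes\Bbbk[C]$. Hence $[d,\Xi]$, which is $\Xi$ with its coefficients differentiated, lies in $\mathfrak h\otimes\Omega(C)$; denote it $d\Xi$. Since $d+\omega_\Phi=\Phi d\Phi^{-1}$ and $\eta$ has constant coefficients,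
$$[d+\omega_\Phi,\Xi]=\Phi[d,\eta]\Phi^{-1}=0,\qquad\text{so}\qquad d\Xi=-[\omega_\Phi,\Xi].$$
Evaluating at $v$ gives $[\omega_\Phi(v),\zeta]=-(d\Xi)(v)\in\mathfrak h$.

**Step 3: the coefficients at the punctures lie in $\mathfrak h$.** All values of $\omega_\Phi$ lie in $\mathfrak h$, so $\omega_\Phi\in\mathfrak h\otimes\Omega(C)$, say $\omega_\Phi=\sum\zeta_j\otimes\omega_j$ with $\zeta_j\in\mathfrak h$. At a puncture $\omega_j=g_j\frac{d\tau}\tau$ with $g_j\in K$, and by (1.4) $\delta=\sum_jg_j\zeta_j$. So every $\delta_i$ is a linear combination of the $\zeta_j$.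

**Step 4: no nonzero locally nilpotent derivation in $\mathfrak h$ implies torus.** By Step 3 and Lemma 4.2, for families in $H$ the derivation $\delta$ has no pole at any puncture. By Step 3 and Lemma 4.3 the residues lie in the set $S$ of integral derivations in $\mathfrak h$. By Step 2 and Lemma 6.1, $S$ is a group of commuting integral derivations. By Step 1, $H$ normalizes $S$. Applying Proposition 8.1 to a family in $H$ joining $\mathrm{id}$ to a given $h\in H$, we get $h\in T_S$. So $H\subset T_S$, and $H$ is generated by the images of irreducible curves $C\to T_S$ through $\mathrm{id}$. Hence it is a closed connected subgroup of the algebraic group $T_S$ (Borel, *Linear Algebraic Groups*, Prop. 2.2), that is, a torus. Its rank is at most $\operatorname{rk}S\le\sum_j\dim X_j$ by Lemma 7.1.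

**Step 5: torus implies no nonzero locally nilpotent derivation in $\mathfrak h$.** Let $H$ be an algebraic torus. Its rational action decomposes $A$ into weight spaces $A_\chi$. Let $\Phi$ be a family in $H$ and $0\ne a\in A_\chi$. All values $\Phi_c(a)$ are $\chi(\Phi_c)\,a$, so $\Phi(a)=a\otimes f$ with $f\in\Bbbk[C]$ and $f(c)=\chi(\Phi_c)\neq0$, so $f$ is invertible and depends only on $\chi$. Then $\Phi^{-1}(a)=f^{-1}a$ and
$$\omega_\Phi(a)=\Phi\bigl(-f^{-2}\,df\;a\bigr)=-\frac{df}{f}\,a .$$
So all $\omega_\Phi(v)$, and hence all elements of $\mathfrak h$, act on each $A_\chi$ by a scalar. An operator which is both diagonalizable and locally nilpotent is $0$.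

**Step 6: the case $H=\operatorname{Aut}^0(X)$.** Let $H$ be the set of automorphisms lying in an irreducible family through $\mathrm{id}$. It is a subgroup, since families $\varphi$ over $Z$ and $\psi$ over $Z'$ give the irreducible families $\varphi_z\psi_{z'}$ over $Z\times Z'$ and $\varphi_z^{-1}$ over $Z$. It is curve-connected by the curve-selection argument in Step 1 of Section 9. If $\operatorname{LND}(A)=\{0\}$, then $H$ is a torus by Step 4, closed in $T_S$ and hence in $\operatorname{Aut}(X)$. Every irreducible family through $\mathrm{id}$ lies in $H$, so Step 3 of Section 9 applies with $T$ replaced by $H$, and $H$ is also the topological neutral component. Conversely, let $0\ne\partial\in\operatorname{LND}(A)$. The group $\{\exp(t\partial)\}$ is an irreducible family through $\mathrm{id}$, hence lies in $\operatorname{Aut}^0(X)$ under either definition. If $\operatorname{Aut}^0(X)$ were a torus $\mathbb G_m^k$, then $t\mapsto\exp(t\partial)$ would be a morphism $\mathbb A^1\to\mathbb G_m^k$, hence constant, since the units of $\Bbbk[t]$ are constants. Then $\exp(t\partial)=\mathrm{id}$ for all $t$, and the coefficient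 of $t$ gives $\partial=0$, a contradiction. $\blacksquare$

## 11. Algebraicity of $\operatorname{Aut}^0(X)$ and the possible ranks

**Corollary 11.1.** Let $X$ be irreducible of dimension $n\ge2$. The following are equivalent:

* (a) $\operatorname{LND}(A)=\{0\}$;
* (b) $\operatorname{Aut}^0(X)$ is an algebraic torus, necessarily of rank $\le n$;
* (c) $\operatorname{Aut}^0(X)$ is an algebraic group.

Every rank $0\le k\le n$ occurs. For reducible reduced $X$ the bound $\sum_j\dim X_j$ is sharp. Moreover, for any irreducible affine $X$, $\operatorname{Aut}^0(X)\ne\{\mathrm{id}\}$ if and only if $X$ admits a nontrivial $\mathbb G_a$- or $\mathbb G_m$-action.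

Here $n\ge2$ is needed: for $X=\mathbb A^1$ the group is algebraic but not a torus.

*Proof.* **Step 1: the equivalences.** (a)$\Rightarrow$(b) is Theorem 2.1, and (b)$\Rightarrow$(c) is clear. For (c)$\Rightarrow$(a), let $0\ne\partial\in\operatorname{LND}(A)$; we produce unipotent subgroups of unbounded dimension.

First, $\operatorname{tr.deg}\ker\partial=n-1$. We recall why it is at least $n-1$, which is what we need. Choose $r\in A$ with $s=\partial r\ne0$ and $\partial s=0$, and let $K_0=\operatorname{Frac}(\ker\partial)$. If $\partial^{m+1}a=0$ with $m\ge1$ and $c=\partial^ma\in\ker\partial$, then $\partial^m(r^m)=m!\,s^m$ gives $\partial^m(m!\,s^ma-c\,r^m)=0$. By induction on $m$ every $a\in A$ lies in $K_0[r]$. So $\operatorname{Frac}A=K_0(r)$ and $n\le\operatorname{tr.deg}\ker\partial+1$.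

As $n-1\ge1$, $\ker\partial$ is infinite-dimensional. Let $W\subset\ker\partial$ be a finite-dimensional subspace. For $f\in W$ we have $(f\partial)^j=f^j\partial^j$, so $f\partial$ is locally nilpotent, and all $f\partial$ commute. Thus $f\mapsto\exp(f\partial)$ is a morphism and a homomorphism from the additive group $W$ to $\operatorname{Aut}(X)$. Its image is an irreducible family through $\mathrm{id}$, so it lies in $\operatorname{Aut}^0(X)$. It is injective: let $f\ne0$. Then $f\partial\ne0$ since $A$ is a domain, and there is $a$ with $f\partial(a)\ne0=(f\partial)^2(a)$, so $\exp(f\partial)(a)=a+f\partial(a)\ne a$. Hence $\dim\operatorname{Aut}^0(X)\ge\dim W$ for all such $W$, which is impossible for an algebraic group.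

**Step 2: every rank $0\le k\le n$ occurs.** Let $E$ now denote an elliptic curve $\overline E$ minus a point, and let $X=\mathbb G_m^k\times E^{n-k}$. A morphism from $\mathbb A^1$ or $\mathbb G_m$ to $E$ extends to $\mathbb P^1\to\overline E$. If it were nonconstant, the pullback of a nonzero regular differential on $\overline E$ would be a nonzero regular differential on $\mathbb P^1$, which does not exist. So such morphisms are constant, and so are morphisms $\mathbb A^1\to\mathbb G_m$. Hence every orbit map $\mathbb A^1\to X$ of a $\mathbb G_a$-action is constant, and $\operatorname{LND}(A)=\{0\}$. By Theorem 2.1, $\operatorname{Aut}^0(X)$ is a torus $T$, and $T\supset\mathbb G_m^k$ acting by translations.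

Conversely, compose an orbit map $T\to X$ with a projection $X\to E$. This morphism from $T\cong\mathbb G_m^{\dim T}$ is constant in each coordinate, hence constant. So $T$-orbits lie in fibers of $X\to E^{n-k}$, which have dimension $k$. On the other hand some orbit has dimension $\dim T$. Indeed, as $T$ acts faithfully on $A$, the weights generate a subgroup of full rank in the character group. So there are nonzero weight vectors $b_1,\dots,b_{\dim T}\in A$ with linearly independent weights. At a point where no $b_i$ vanishes (one exists, as $A$ is a domain), the stabilizer in $T$ lies in the common kernel of these weights, which is finite. So $\dim T\le k$, and $\dim T=k$.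

**Step 3: the bound for reducible $X$ is sharp.** Let $X=\bigsqcup_j\mathbb G_m^{n_j}$. A morphism $\mathbb A^1\to X$ lands in one component and is constant, so there is no nonzero locally nilpotent derivation. By Theorem 10.1, $\operatorname{Aut}^0(X)$ is a torus of rank at most $\sum_jn_j$, and it contains $\prod_j\mathbb G_m^{n_j}$, of rank $\sum_jn_j$.

**Step 4: when $\operatorname{Aut}^0(X)$ is nontrivial.** Let $X$ be irreducible, of any dimension. A nontrivial $\mathbb G_a$- or $\mathbb G_m$-action is an irreducible family through $\mathrm{id}$ with a nontrivial value, so $\operatorname{Aut}^0(X)\ne\{\mathrm{id}\}$. Conversely, let $\operatorname{Aut}^0(X)\ne\{\mathrm{id}\}$. If $X$ has no nontrivial $\mathbb G_a$-action, then $\operatorname{LND}(A)=\{0\}$ and $\operatorname{Aut}^0(X)$ is a torus by Theorem 2.1. Being nontrivial, it contains a copy of $\mathbb G_m$, which acts nontrivially on $X$. $\blacksquare$
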